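\title{The cluster value theorem at the origin fails for renormings of $\ell_2$}

\begin{abstract}
Let $B$ be the open unit ball of a complex Banach space and let $A_u(B)$ be the algebra of uniformly continuous analytic functions on $B$. The cluster value theorem at $0$ asserts that every value taken by the Gelfand transform of $f\in A_u(B)$ on the fiber of the spectrum over $0$ is a limit of $f$ along a weakly null net in $B$. It holds for Hilbert spaces. We show that it fails for equivalent norms on $\ell_2$ arbitrarily close to the Hilbert norm, already for a $2$-homogeneous polynomial. The same spaces give failure for $H^\infty(B)$ at $0$ and for $A_u(B)$ at all points near $0$, and every space with a complemented copy of $\ell_2$ can be renormed so that the theorem fails at $0$. For $2$-homogeneous polynomials on spaces isomorphic to $\ell_2$, the values on the fiber exceed the largest cluster value by at most a factor $2$, and this constant is sharp.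
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X$ be a complex Banach space with open unit ball $B$, and let $\overline B^{**}$ be the closed unit ball of the bidual $X^{**}$. A \emph{continuous $m$-homogeneous polynomial} on $X$ is a function $x\mapsto A(x,\dots,x)$ with $A$ a bounded $m$-linear form, which may be taken symmetric; a \emph{continuous polynomial} of degree at most $d$ is a sum of such functions with $m\le d$. Let $A_u(B)$ be the algebra of analytic functions on $B$ that are uniformly continuous on $B$, with the norm $\|f\|_B=\sup_B|f|$. Equivalently, $A_u(B)$ consists of the uniform limits on $B$ of continuous polynomials: the dilations $f(\rho\,\cdot)$ tend to $f$ uniformly as $\rho\uparrow1$, and the Taylor series of $f(\rho\,\cdot)$ converges uniformly because the homogeneous terms of $f$ are bounded by $\|f\|_B$ on $B$.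

The \emph{spectrum} $M_{A_u(B)}$ is the set of characters of $A_u(B)$, that is, of nonzero multiplicative linear functionals. Each character satisfies $\varphi(1)=1$ and $|\varphi(f)|\le\|f\|_B$, and the spectrum is compact in the topology of pointwise convergence on $A_u(B)$. The Gelfand transform of $f$ is $\widehat f(\varphi)=\varphi(f)$. Since $X^*\subset A_u(B)$ isometrically, a character $\varphi$ determines a point $\pi(\varphi)\in\overline B^{**}$ by $\pi(\varphi)(L)=\varphi(L)$ for $L\in X^*$. The \emph{fiber} over $z\in\overline B^{**}$ is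
\[
M_z=\{\varphi\in M_{A_u(B)}:\pi(\varphi)=z\}.
\]
Thus $M_0$ consists of the characters that vanish on $X^*$.

The \emph{cluster set} $Cl_B(f,z)$ is the set of all limits of $f(x_\alpha)$ over nets $(x_\alpha)$ in $B$ that converge weak-star to $z$. For $z=0$ these are the weakly null nets in $B$. One always has
\[
Cl_B(f,z)\subseteq\widehat f(M_z).
\]
Indeed, if $x_\alpha\to z$ weak-star and $f(x_\alpha)\to w$, a subnet of the evaluations at $x_\alpha$ converges to a character $\varphi$, and $\varphi(L)=\lim L(x_\alpha)=z(L)$, $\varphi(f)=w$. The \emph{cluster value theorem holds for $A_u(B)$ at $z$} if $Cl_B(f,z)=\widehat f(M_z)$ for every $f\in A_u(B)$. It says that the points of $B$ see every value that the abstract characters over $z$ produce. It is a necessary condition for every $\varphi\in M_z$ to be a limit of point evaluations: if the evaluations at $x_\alpha\in B$ converge to $\varphi\in M_z$, then $x_\alpha\to z$ weak-star and $f(x_\alpha)\to\varphi(f)$.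

If $X$ is finite-dimensional, polynomials are generated by linear functionals, so $M_z$ consists of the evaluation at $z$ alone, and both sets equal $\{f(z)\}$. In infinite dimensions the sets are large. On $\ell_2$ with its Hilbert norm let $P(x)=\sum_jx_j^2$. For $|\lambda|<1$ the sequence $\lambda e_j$ is weakly null and $P(\lambda e_j)=\lambda^2$, so $Cl_B(P,0)$ contains the open unit disk. It is closed (Lemma~\ref{lem:disk}), and $|\varphi(P)|\le\|P\|_B=1$ for every character, so both sets are the closed unit disk.

Recall that a basis $(e_j)$ of $X$ is \emph{shrinking} if its coordinate functionals span a dense subspace of $X^*$, and \emph{$K$-unconditional} if $\|\sum\epsilon_ja_je_j\|\le K\|\sum a_je_j\|$ whenever $|\epsilon_j|\le1$ for all $j$. By \cite[Theorem 3.1]{CV}, if $X$ has a shrinking $1$-unconditional basis, and in particular if $X$ is a Hilbert space, the cluster value theorem holds for $A_u(B)$ at $0$; the same proof works for a shrinking $1$-unconditional finite-dimensional decomposition. The problem we address comes from \cite{CV}.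

\medskip
\noindent\textbf{Problem.} \emph{Is $Cl_B(f,0)=\widehat f(M_0)$ for every complex Banach space $X$ and every $f\in A_u(B)$?}
\medskip

The polynomials, the weak topology and the condition $\varphi|_{X^*}=0$ do not change under renorming, so one might guess that the constant $1$ in the theorem above is a convenience of the proof, and that at least all equivalent norms on $\ell_2$ behave like the Hilbert norm. They do not, and the answer to the problem is negative.

\begin{theorem}\label{thm:main}
For every $\tau\in(0,1]$ there are a norm $\|\cdot\|$ on $\ell_2$ with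
\[
(1+2\tau)^{-1}|x|\le\|x\|\le|x|\qquad(|\cdot|=\text{Hilbert norm})
\]
and a continuous $2$-homogeneous polynomial $P$ such that, for $X=(\ell_2,\|\cdot\|)$ with open unit ball $B$,
\[
Cl_B(P,0)\subseteq\{w:|w|\le(1+\tau-\tau^2/16)^2\},\qquad(1+\tau)^2\in\widehat P(M_0).
\]
Hence the cluster value theorem for $A_u(B)$ fails at $0$.
\end{theorem}

In such an $X$ an orthonormal basis $(e_j)$ is shrinking, since $X^*$ is the dual of $\ell_2$ with an equivalent norm, and it is $(1+2\tau)$-unconditional, since $\|\sum\epsilon_ja_je_j\|\le|\sum a_je_j|\le(1+2\tau)\|\sum a_je_j\|$ for $|\epsilon_j|\le1$. So ``$1$-unconditional'' in \cite[Theorem 3.1]{CV} cannot be relaxed to ``$(1+\varepsilon)$-unconditional'' for any $\varepsilon>0$.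

For the algebra $H^\infty(B)$ of all bounded analytic functions on $B$, with the supremum norm, the map $\pi$, the fibers and the cluster value theorem at $z$ are defined word for word as above.

\begin{theorem}\label{thm:more}
Let $X$ be one of the spaces of Theorem~\ref{thm:main}.
\begin{itemize}
\item[(a)] The cluster value theorem also fails at $0$ for $H^\infty(B)$.
\item[(b)] It fails for $A_u(B)$ at every $z$ in some norm-neighborhood of $0$.
\item[(c)] Moreover, every Banach space with a complemented subspace isomorphic to $\ell_2$ has an equivalent norm for which the cluster value theorem for $A_u(B)$ fails at $0$.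
\end{itemize}
\end{theorem}

The failure for quadratic polynomials cannot be arbitrarily bad, however far the norm is from the Hilbert norm.

\begin{theorem}\label{thm:two}
Let $X$ be isomorphic to $\ell_2$, let $P$ be a continuous $2$-homogeneous polynomial on $X$, and let $N(P)=\max\{|w|:w\in Cl_B(P,0)\}$. Then $|\varphi(P)|\le2N(P)$ for all $\varphi\in M_0$. The constant $2$ is best possible.
\end{theorem}

The constant $2$ has the same source in both directions: half the difference of two orthogonal unit vectors has squared length $\frac12$. Section~\ref{sec:quad} locates the property of the Hilbert ball that a counterexample must destroy, and Section~\ref{sec:idea} shows on the smallest case how to destroy it. The space is built in Section~\ref{sec:space} and the character in Section~\ref{sec:char}. Theorems~\ref{thm:main} and~\ref{thm:more} are proved in Section~\ref{sec:fail}, and Theorem~\ref{thm:two} in Section~\ref{sec:two}.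

\section{Quadratic polynomials on renormings of $\ell_2$}\label{sec:quad}

In this section and in Section~\ref{sec:two}, $X$ is isomorphic to $\ell_2$. Fix a Hilbert norm $|\cdot|$ on $X$ and a constant $C$ with $|x|\le C\|x\|$ and $\|x\|\le C|x|$. Let $(e_j)$ be an orthonormal basis, $F_k$ the orthogonal projection onto $\operatorname{span}(e_1,\dots,e_k)$, and $G_k=I-F_k$. We call $F_kx$ the \emph{head} and $G_kx$ the \emph{tail} of $x$. Let $P(x)=b(x,x)$ be a continuous $2$-homogeneous polynomial, with $b$ symmetric bilinear and $|b(x,y)|\le\beta|x||y|$.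

\begin{lemma}\label{lem:disk}
The set $Cl_B(P,0)$ is a closed disk $\{|w|\le N\}$, so $N=N(P)$ is well defined. For every $\eta>0$ there is $k_0$ such that $|P(y)|\le(N+\eta)\|y\|^2$ for all $y\in\ker F_{k_0}$.
\end{lemma}

\begin{proof}
A number $w$ is a cluster value exactly when, for every weak neighborhood $U$ of $0$ and every $\varepsilon>0$, some $x\in U\cap B$ has $|P(x)-w|<\varepsilon$; for the converse implication, index a net by the pairs $(U,\varepsilon)$. Thus $Cl_B(P,0)=\bigcap_UK_U$ with $K_U=\overline{P(U\cap B)}$. The sets $K_U$ are compact, contain $0$, and are directed downward. So $Cl_B(P,0)$ is compact and has an element $w$ of maximal modulus $N$. If $P(x_\alpha)\to w$ along a weakly null net in $B$, then $P(\lambda x_\alpha)\to\lambda^2w$ for $|\lambda|\le1$, and these values fill the disk of radius $N$.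

The compact sets $K_U\cap\{|w|\ge N+\eta\}$ are directed downward and have empty intersection, so one of them is empty: there is $U$ with $|P|<N+\eta$ on $U\cap B$. We may take $U=\{y:|\langle y,u_i\rangle|<\varepsilon,\ i=1,\dots,m\}$. If $y\in B$ and $F_ky=0$, then $|\langle y,u_i\rangle|=|\langle y,G_ku_i\rangle|\le C|G_ku_i|$, which is less than $\varepsilon$ for all $i$ once $k=k_0$ is large. So $|P|<N+\eta$ on $B\cap\ker F_{k_0}$, and homogeneity gives the bound.
\end{proof}

\begin{lemma}\label{lem:tail}
If $\varphi\in M_0$, then $\varphi(P)=\varphi(P\circ G_k)$ for every $k$.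
\end{lemma}

\begin{proof}
We have $P(x)-P(G_kx)=b(x-G_kx,\,x+G_kx)=\sum_{j\le k}\langle x,e_j\rangle\,b(e_j,x+G_kx)$. Each term is a product of two elements of $X^*$, so $\varphi$ vanishes on it.
\end{proof}

The two lemmas give, for $\varphi\in M_0$ and $k\ge k_0$,
\begin{equation}\label{eq:naive}
|\varphi(P)|\le\|P\circ G_k\|_B\le(N+\eta)\,\|G_k\|^2,
\end{equation}
where $\|G_k\|$ is the operator norm on $(X,\|\cdot\|)$. For the Hilbert norm $\|G_k\|=1$, so $|\varphi(P)|\le N$ and $\widehat P(M_0)$ equals the disk $Cl_B(P,0)$. A counterexample therefore needs a ball in which deleting a head can push a point out: there must be points of $B$ whose tails are long, but only as long as the head is present.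

\section{Hiding a phase}\label{sec:idea}

One coordinate suffices as the head. Let $H=\ell_2(\Gamma)$, let $E=\mathbb C\oplus_2H$ with points $x=(\xi,h)$, and let $P(\xi,h)=\sum_\gamma h_\gamma^2$. Fix $r,s>0$. We enlarge the Hilbert ball of $E$ by taking the absolutely convex hull with a family of points
\[
w_i=(r\zeta_i,\,sv_i),\qquad|\zeta_i|=1,
\]
where the $v_i$ are unit vectors with real coordinates, so that $P(w_i)=s^2$. We call $\zeta_i$ the \emph{phase} of $v_i$. Two properties are wanted.

First, points of the new ball $B$ with $\xi$ near $0$ should have $|h|$ definitely below $s$. This holds if the $v_i$ are nearly orthogonal: cancelling the first coordinate takes at least two generators, and for instance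
\[
\tfrac12\bigl(\overline{\zeta_1}w_1-\overline{\zeta_2}w_2\bigr)=\bigl(0,\ \tfrac s2(\overline{\zeta_1}v_1-\overline{\zeta_2}v_2)\bigr)
\]
has second component of length $s/\sqrt2$ when $v_1\perp v_2$.

Second, some $\varphi\in M_0$ should have $\varphi(P)=s^2$. The natural candidate is a limit of evaluations at points $(0,sv)$, which lie outside $\overline B$. The value $f(0,sv)$ is the mean of $f(r\zeta,sv)$ over the circle $|\zeta|=1$, so it would be bounded by $\|f\|_B$ if all the points $(r\zeta,sv)$ were in $\overline B$. But then $(0,sv)\in\overline B$ by convexity, against the first property. So each $v$ can carry only one phase, and the mean value property has to be applied with different vectors $v$ for different phases. This works only if polynomials cannot read the phase from $v$.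

For an orthonormal basis $v_i=e_i$ they can. The polynomial $R(h)=\sum_i\zeta_i^{-2}h_i^2$ is continuous, and $f=P^2-(s/r)^2\xi^2R$ vanishes at every multiple $\lambda w_i$, because $P(\lambda w_i)^2=\lambda^4s^4=(s/r)^2\cdot\lambda^2r^2\zeta_i^2\cdot\lambda^2s^2\zeta_i^{-2}$. Every $\varphi\in M_0$ has $\varphi(f)=\varphi(P)^2$, since $\varphi(\xi)=0$. So the multiples of the generators give no lower bound for $\|f\|_B$, although $\|f\|_B\ge s^4$ is necessary for the character we want. The next example shows how a phase can be hidden from corrections of the lowest degree.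

\begin{example}\label{ex:lines}
Let $p$ be a prime, $\omega=e^{2\pi i/p}$, and $\Gamma=\mathbb F_p\times\mathbb F_p$. To the line $g(t)=at+c$ attach the normalized indicator of its graph, $v_g=p^{-1/2}\sum_{t}e_{t,g(t)}$, and the phase $\omega^a$. Two distinct lines meet in at most one point, so $0\le\langle v_g,v_{g'}\rangle\le1/p$. The $p$ lines of a fixed slope $a$ partition the plane, so
\[
\frac1p\sum_{c\in\mathbb F_p}v_{at+c}=p^{-3/2}\sum_{t,y}e_{t,y}=:m,
\]
and $m$ does not depend on $a$. Let $L$ be any linear functional on $H$ and $f=P-\xi L(h)$. Then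
\[
\frac1p\sum_cf(r\omega^a,sv_{at+c})=s^2-rs\,\omega^aL(m),
\]
and averaging over $a$ gives $s^2$, because $\sum_a\omega^a=0$. Hence $|f|\ge s^2$ at some generator, whatever $L$ is: on average, a linear functional cannot tell one slope from another.
\end{example}

One value of a line says nothing about its slope, but two values determine it, so the second moments of $v_g$ do depend on $a$. To defeat corrections of degree $n$ we use polynomials $g$ of degree at most $n$ over $\mathbb F_p$ and let the phase be given by the coefficient of $t^n$: any $n$ values of $g$ say nothing about that coefficient, while two graphs still meet in at most $n$ of the $p$ columns. This produces, for each $n$, a linear functional that is bounded by $\|f\|_B$ on polynomials of degree at most $n$. It is an average of evaluations and is not multiplicative. Multiplicativity will come in the limit $n\to\infty$, from the fact that the vectors are spread over $p$ coordinates of size $p^{-1/2}$.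

\section{The space}\label{sec:space}

Fix $r,s>0$ and an integer $\kappa\ge2$, and put $\delta=1/\kappa$. For each $n\ge1$ choose a prime $p_n\ge\kappa n$; then $p_n>n$. Let $\Gamma_n=\mathbb F_{p_n}\times\mathbb F_{p_n}$, let $\Gamma$ be the disjoint union of the $\Gamma_n$, and let $H=\ell_2(\Gamma)$ with orthonormal basis $(e_{n,t,y})$. Let $E=\mathbb C\oplus_2H$, with Hilbert norm $|\cdot|$; it is isometric to $\ell_2$. Put
\[
P(\xi,h)=\sum_{\gamma\in\Gamma}h_\gamma^2,\qquad\text{so that}\qquad|P(\xi,h)|\le|h|^2 .
\]
For a polynomial $g$ over $\mathbb F_{p_n}$ of degree at most $n$, let $a(g)$ be its coefficient of $t^n$, and define, with $\omega_n=e^{2\pi i/p_n}$,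
\[
v_{n,g}=p_n^{-1/2}\sum_{t\in\mathbb F_{p_n}}e_{n,t,g(t)},\qquad w_{n,g}=\bigl(r\,\omega_n^{a(g)},\ s\,v_{n,g}\bigr)\in E .
\]
Then $|v_{n,g}|=1$, and for distinct indices
\begin{equation}\label{eq:orth}
0\le\langle v_{n,g},v_{n',g'}\rangle\le\delta .
\end{equation}
Indeed, the inner product is $0$ if $n\ne n'$. If $n=n'$ it equals $\#\{t:g(t)=g'(t)\}/p_n$, which is at most $n/p_n\le\delta$ because the nonzero polynomial $g-g'$ has at most $n$ roots.

Write $(w_i)_{i\in I}$ for the family $(w_{n,g})$, with $w_i=(r\zeta_i,sv_i)$ and $|\zeta_i|=1$. Define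
\[
\|x\|=\inf\Bigl\{\sum_i|\lambda_i|+\Bigl|x-\sum_i\lambda_iw_i\Bigr|\Bigr\},
\]
the infimum over finitely supported families of complex numbers $(\lambda_i)$. Scaling and adding such families shows that $\|\cdot\|$ is a seminorm. The zero family gives $\|x\|\le|x|$, and a single coefficient $1$ gives $\|w_i\|\le1$. Since $|w_i|=\sqrt{r^2+s^2}$, the triangle inequality $|x|\le\sum|\lambda_i||w_i|+|x-\sum\lambda_iw_i|$ gives the reverse comparison, so
\begin{equation}\label{eq:norm}
\|x\|\le|x|\le\max\bigl(1,\sqrt{r^2+s^2}\bigr)\|x\| .
\end{equation}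
Let $X=(E,\|\cdot\|)$, with open unit ball $B$. The next lemma is the first property of Section~\ref{sec:idea} in quantitative form. The number $\mu$ measures the part of $x$ that comes from the Hilbert ball; that part can help to cancel the first coordinate, which is why $\mu$ appears next to $|\xi|$.

\begin{lemma}\label{lem:geom}
If $x=(\xi,h)\in B$, there is $\mu\in[0,1)$ with
\[
|h|\le\mu+s\,\min\Bigl(1-\mu,\ \sqrt{\tfrac12+\delta+\tfrac{|\xi|+\mu}{2r}}\,\Bigr).
\]
\end{lemma}

\begin{proof}
Write $x=\sum\lambda_iw_i+(\xi',h')$, a finite sum over distinct indices, with $\sigma+\mu<1$, where $\sigma=\sum|\lambda_i|$ and $\mu=|(\xi',h')|$. Then $h=su+h'$ with $u=\sum\lambda_iv_i$, so $|h|\le\mu+s|u|$, and $|u|\le\sigma\le1-\mu$. By \eqref{eq:orth} and $\sigma<1$,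
\[
|u|^2\le\sum_i|\lambda_i|^2+\delta\sum_{i\ne j}|\lambda_i||\lambda_j|\le\sigma\max_i|\lambda_i|+\delta\sigma^2\le\max_i|\lambda_i|+\delta .
\]
It remains to see that no coefficient is much larger than $\frac12$. Let $S=\sum_i\lambda_i\zeta_i$. For each $k$ we have $|\lambda_k|=|\lambda_k\zeta_k|\le|S|+\sum_{i\ne k}|\lambda_i|=|S|+\sigma-|\lambda_k|$, so $|\lambda_k|\le\frac12(1+|S|)$. Finally $\xi=rS+\xi'$ gives $|S|\le(|\xi|+\mu)/r$.
\end{proof}

\section{A character over the origin}\label{sec:char}

\begin{proposition}\label{prop:char}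
For every choice of $r,s,\kappa$ there is $\varphi\in M_0$ with $\varphi(P)=s^2$.
\end{proposition}

For fixed $n$ write $p=p_n$ and $\omega=\omega_n$. The graphs of polynomials with different leading coefficients have to be compared with one common object, and we take the graph of a completely random function. Let $(Y_t)_{t\in\mathbb F_p}$ be independent random variables, uniform in $\mathbb F_p$, and let
\[
V_n=p^{-1/2}\sum_{t\in\mathbb F_p}e_{n,t,Y_t},\qquad\varphi_n(f)=\mathbb E\,f(0,sV_n)
\]
for continuous polynomials $f$ on $X$. Here $|V_n|=1$, and the expectation is a finite average. The functional $\varphi_n$ is linear with $\varphi_n(1)=1$.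

\begin{lemma}[boundedness]\label{lem:bound}
If $f$ is a continuous polynomial of degree $d\le n$, then $|\varphi_n(f)|\le\|f\|_B$.
\end{lemma}

\begin{proof}
On the finite-dimensional space $\mathbb C\oplus\operatorname{span}\{e_{n,t,y}\}$ the function $f$ is an ordinary polynomial of degree at most $d$ in the coordinates. So $\Theta(\zeta)=\mathbb E\,f(r\zeta,sV_n)$ is a polynomial in $\zeta\in\mathbb C$ of degree at most $d<p$. Since $\sum_{a\in\mathbb F_p}\omega^{ak}=0$ for $1\le k<p$,
\[
\varphi_n(f)=\Theta(0)=\frac1p\sum_{a\in\mathbb F_p}\Theta(\omega^a),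
\]
and it suffices to prove $|\Theta(\omega^a)|\le\|f\|_B$ for each $a$.

Fix $a$. Let $g_0$ be uniformly distributed among the $p^n$ polynomials of degree less than $n$ over $\mathbb F_p$, and let $g=at^n+g_0$, so that $a(g)=a$. For distinct $t_1,\dots,t_n\in\mathbb F_p$ the map $g_0\mapsto(g_0(t_1),\dots,g_0(t_n))$ is injective, because a nonzero polynomial of degree less than $n$ has fewer than $n$ roots, and hence is a bijection onto $\mathbb F_p^n$. So $(g_0(t_1),\dots,g_0(t_n))$ is uniform on $\mathbb F_p^n$, and so is its translate $(g(t_1),\dots,g(t_n))$. Any set of at most $n$ points of $\mathbb F_p$ is contained in a set of $n$ points. Therefore the values of $g$ at any $n$ or fewer distinct points have the same joint law as the corresponding variables $Y_t$.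

The function $h\mapsto f(r\omega^a,h)$ on $\operatorname{span}\{e_{n,t,y}\}$ is a linear combination of monomials $\prod_{i=1}^mh_{n,t_i,y_i}$ with $m\le d\le n$, repetitions allowed. At $h=sV_n$ and at $h=sv_{n,g}$ such a monomial equals
\[
(sp^{-1/2})^m\prod_{i=1}^m1_{\{Y_{t_i}=y_i\}}\qquad\text{and}\qquad(sp^{-1/2})^m\prod_{i=1}^m1_{\{g(t_i)=y_i\}}
\]
respectively. These involve at most $n$ distinct points $t_i$, so they have the same expectation. Hence
\[
\Theta(\omega^a)=\mathbb E\,f(r\omega^a,sv_{n,g})=\mathbb E\,f(w_{n,g}).
\]
Since $\|w_{n,g}\|\le1$ and $f$ is continuous, $|f(w_{n,g})|\le\|f\|_B$.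
\end{proof}

An average of evaluations is nearly multiplicative when the quantities being averaged are nearly constant. Changing one variable $Y_t$ moves $V_n$ by only $O(p^{-1/2})$, but there are $p$ variables, and the crude estimate of $p$ contributions of size $O(1/p)$ to the variance gives only a bounded total. The gain comes from the fact that the $p$ moves are orthogonal, so that a single bounded functional cannot be large on many of them.

\begin{lemma}[asymptotic multiplicativity]\label{lem:mult}
For all continuous polynomials $f_1,f_2$ on $X$, $\varphi_n(f_1f_2)-\varphi_n(f_1)\varphi_n(f_2)\to0$ as $n\to\infty$.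
\end{lemma}

\begin{proof}
With $\Phi_i=f_i(0,sV_n)$, the difference equals $\mathbb E[(\Phi_1-\mathbb E\Phi_1)(\Phi_2-\mathbb E\Phi_2)]$. By the Cauchy--Schwarz inequality it suffices to show that $\operatorname{Var}\Phi=\mathbb E|\Phi-\mathbb E\Phi|^2\to0$ for $\Phi=f(0,sV_n)$ and each continuous polynomial $f$.

\emph{Reduction to resampling one variable.} Enumerate $\mathbb F_p=\{t_1,\dots,t_p\}$ and let $\mathcal F_j$ be the $\sigma$-field generated by $Y_{t_1},\dots,Y_{t_j}$, with $\mathcal F_0$ trivial. The differences $\Delta_j=\mathbb E[\Phi|\mathcal F_j]-\mathbb E[\Phi|\mathcal F_{j-1}]$ sum to $\Phi-\mathbb E\Phi$. They are orthogonal in $L^2$, since for $i<j$ the variable $\Delta_i$ is $\mathcal F_{j-1}$-measurable and $\mathbb E[\Delta_j|\mathcal F_{j-1}]=0$. Let $(Y'_t)$ be an independent copy of $(Y_t)$, let $V_n^{(j)}$ be obtained from $V_n$ by replacing $Y_{t_j}$ with $Y'_{t_j}$, and let $\Phi^{(j)}=f(0,sV_n^{(j)})$. Conditioning $\Phi^{(j)}$ on $\mathcal F_j$ keeps $Y_{t_1},\dots,Y_{t_{j-1}}$ fixed and averages over $Y'_{t_j},Y_{t_{j+1}},\dots,Y_{t_p}$,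 so $\mathbb E[\Phi^{(j)}|\mathcal F_j]=\mathbb E[\Phi|\mathcal F_{j-1}]$. Thus $\Delta_j=\mathbb E[\Phi-\Phi^{(j)}|\mathcal F_j]$, and Jensen's inequality gives
\begin{equation}\label{eq:var}
\operatorname{Var}\Phi=\sum_{j=1}^p\mathbb E|\Delta_j|^2\le\mathbb E\sum_{j=1}^p|\Phi-\Phi^{(j)}|^2 .
\end{equation}

\emph{Size of the increments.} Write $f(x)=\sum_mA_m(x,\dots,x)$ with bounded symmetric forms $A_m$. Then $df_x(v)=\sum_mmA_m(x,\dots,x,v)$ and $d^2f_x(v,v)=\sum_mm(m-1)A_m(x,\dots,x,v,v)$, so there is $M$, independent of $n$, with $|df_x(v)|\le M|v|$ and $|d^2f_x(v,v)|\le M|v|^2$ for $|x|\le s$. Taylor's formula on a segment gives $|f(x+v)-f(x)-df_x(v)|\le\frac12M|v|^2$ whenever $|x|\le s$ and $|x+v|\le s$. We have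
\[
sV_n^{(j)}-sV_n=sp^{-1/2}d_j,\qquad d_j=e_{n,t_j,Y'_{t_j}}-e_{n,t_j,Y_{t_j}},\qquad|d_j|^2\le2 .
\]
With $\ell(h)=df_{(0,sV_n)}(0,h)$, which does not depend on $j$ and has norm at most $M$,
\[
|\Phi-\Phi^{(j)}|\le sp^{-1/2}|\ell(d_j)|+Ms^2/p .
\]
The vectors $d_1,\dots,d_p$ lie in different columns $t_j$ and so are pairwise orthogonal. Bessel's inequality gives $\sum_j|\ell(d_j)|^2\le2M^2$. Using $(\alpha_1+\alpha_2)^2\le2\alpha_1^2+2\alpha_2^2$,
\[
\sum_{j=1}^p|\Phi-\Phi^{(j)}|^2\le\frac{2s^2}p\cdot2M^2+2p\cdot\frac{M^2s^4}{p^2}=\frac{4M^2s^2+2M^2s^4}{p_n}.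
\]
This tends to $0$ because $p_n>n$, and \eqref{eq:var} finishes the proof.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:char}]
Let $\mathcal U$ be a free ultrafilter on $\mathbb N$. Every bounded complex sequence has a limit along $\mathcal U$; this limit respects sums and products, is bounded in modulus by the upper limit of the moduli, and equals the ordinary limit when that exists. For a continuous polynomial $f$ put $\varphi(f)=\lim_{\mathcal U}\varphi_n(f)$. By Lemma~\ref{lem:bound}, $|\varphi_n(f)|\le\|f\|_B$ for $n\ge\deg f$, so the limit exists and $|\varphi(f)|\le\|f\|_B$. The functional $\varphi$ is linear, $\varphi(1)=1$, and it is multiplicative by Lemma~\ref{lem:mult}. Since continuous polynomials are dense in $A_u(B)$, it extends by continuity to a character of $A_u(B)$.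

Let $L\in X^*$, say $L(\xi,h)=c\,\xi+\sum_\gamma k_\gamma h_\gamma$ with $k\in\ell_2(\Gamma)$. The vector $V_n$ is a unit vector supported in $\Gamma_n$, so $|L(0,sV_n)|\le s\bigl(\sum_{\gamma\in\Gamma_n}|k_\gamma|^2\bigr)^{1/2}\to0$. Hence $\varphi(L)=0$ and $\varphi\in M_0$. Finally $V_n$ has $p_n$ coordinates equal to $p_n^{-1/2}$ and the others $0$, so $P(0,sV_n)=s^2$ identically and $\varphi(P)=s^2$.
\end{proof}

\section{Failure of the cluster value theorem}\label{sec:fail}

Proposition~\ref{prop:char} holds for all parameters; the choice is dictated by Lemma~\ref{lem:geom}. We need $s>1$: the Hilbert ball lies in $B$, and the weakly null sequences $(0,\lambda e_\gamma)$, $|\lambda|<1$, show that $N(P)\ge1$. We need $r>0$: for $r=0$ the generators $w_{n,0}$ would form a weakly null sequence in $\overline B$ with $P(w_{n,0})=s^2$. By \eqref{eq:norm}, a norm close to the Hilbert norm is obtained when $r$ and $s-1$ are both small.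

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $r=\tau$, $s=1+\tau$, $\kappa=16$, and identify $E$ with $\ell_2$. Since $1\le\sqrt{r^2+s^2}\le r+s=1+2\tau$, the norm bounds follow from \eqref{eq:norm}. Put $s'=s-\tau^2/16$. Let $x=(\xi,h)\in B$ with $|\xi|\le\tau/16$, and let $\mu$ be as in Lemma~\ref{lem:geom}. We claim $|h|\le s'$.

If $\mu\ge\tau/16$, a definite part of $x$ comes from the Hilbert ball, which contributes length at rate $1$ instead of $s$:
\[
|h|\le\mu+s(1-\mu)=s-\mu\tau\le s-\tau^2/16 .
\]
If $\mu<\tau/16$, then $(|\xi|+\mu)/(2r)\le1/16$. Using $\sqrt{5/8}<0.8$ and $\tau\le s$,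
\[
|h|\le\frac\tau{16}+s\sqrt{\tfrac12+\tfrac1{16}+\tfrac1{16}}\le0.0625\,s+0.8\,s=s-0.1375\,s\le s-\tfrac1{16}\le s-\tfrac{\tau^2}{16},
\]
where the last two steps use $s\ge1$ and $\tau\le1$.

So $|P(x)|\le|h|^2\le s'^2$ whenever $x\in B$ and $|\xi|\le\tau/16$. Along a weakly null net in $B$ the functional $(\xi,h)\mapsto\xi$ tends to $0$, so eventually $|P(x_\alpha)|\le s'^2$. Hence $Cl_B(P,0)\subseteq\{|w|\le s'^2\}$. By Proposition~\ref{prop:char}, $s^2\in\widehat P(M_0)$, and $s^2>s'^2$.
\end{proof}

Each part of Theorem~\ref{thm:more} is obtained by composing the character with a homomorphism into $A_u(B)$, and the strict gap between $s'$ and $s$ absorbs the loss.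

\begin{proof}[Proof of Theorem~\ref{thm:more}]
Let $X$ and $P$ be as in Theorem~\ref{thm:main}, let $s=1+\tau$ and $s'=s-\tau^2/16$, and let $\varphi\in M_0$ satisfy $\varphi(P)=s^2$.

(a) Let $0<\rho<1$ and $f\in H^\infty(B)$. If $\|x\|<\rho$ and $\|v\|=1$, the function $\lambda\mapsto f(x+\lambda v)$ is analytic on $|\lambda|<1-\rho$ and bounded by $\|f\|_B$, so Cauchy's estimate gives $|df_x(v)|\le\|f\|_B/(1-\rho)$. Thus $f$ is Lipschitz on the convex set $\rho B$, and $f_\rho(x)=f(\rho x)$ belongs to $A_u(B)$. The map $f\mapsto f_\rho$ is a unital homomorphism, so $\psi_\rho(f)=\varphi(f_\rho)$ is a character of $H^\infty(B)$. It satisfies $\psi_\rho(L)=\rho\varphi(L)=0$ for $L\in X^*$, and $\psi_\rho(P)=\rho^2s^2$. For $\rho>s'/s$ this value lies outside $Cl_B(P,0)$, a set that does not depend on the algebra.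

(b) The space $X$ is reflexive, so we identify $X^{**}$ with $X$ and weak-star with weak convergence. Let $\|z\|<1$ and let $b$ be the symmetric bilinear form of $P$. The affine map $T(x)=z+(1-\|z\|)x$ sends $B$ into $B$ and is Lipschitz, so $f\circ T\in A_u(B)$ for $f\in A_u(B)$, and $\varphi_z(f)=\varphi(f\circ T)$ is a character. For $L\in X^*$ we get $\varphi_z(L)=L(z)+(1-\|z\|)\varphi(L)=L(z)$, so $\varphi_z\in M_z$. Since $P\circ T=P(z)+2(1-\|z\|)b(z,\cdot)+(1-\|z\|)^2P$ and $b(z,\cdot)\in X^*$,
\[
\varphi_z(P)-P(z)=(1-\|z\|)^2s^2 .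
\]
Now let $x_\alpha\in B$ tend weakly to $z$ with $P(x_\alpha)\to w$, and put $y_\alpha=x_\alpha-z$. From $P(x_\alpha)=P(z)+2b(z,y_\alpha)+P(y_\alpha)$ and $b(z,y_\alpha)\to0$ we get $P(y_\alpha)\to w-P(z)$. The net $y_\alpha/(1+\|z\|)$ lies in $B$ and is weakly null, so $(w-P(z))/(1+\|z\|)^2\in Cl_B(P,0)$, and $|w-P(z)|\le(1+\|z\|)^2s'^2$. Therefore $\varphi_z(P)\notin Cl_B(P,z)$ as soon as $(1-\|z\|)s>(1+\|z\|)s'$, that is, for $\|z\|<(s-s')/(s+s')$.

(c) A space with a complemented subspace isomorphic to $\ell_2$, hence to $X$, is isomorphic to $\widetilde X=X\oplus_\infty W$ for some Banach space $W$, where $\|(x,y)\|=\max(\|x\|,\|y\|_W)$. Transporting the norm of $\widetilde X$ gives an equivalent norm, so it suffices to treat $\widetilde X$, whose open unit ball is $\widetilde B=B\times B_W$. Let $q(x,y)=x$ and $\iota(x)=(x,0)$; then $q(\widetilde B)=B$ and $\iota(B)\subseteq\widetilde B$. If $(y_\alpha)$ is a weakly null net in $\widetilde B$, then $(q(y_\alpha))$ is a weakly null net in $B$, so $Cl_{\widetilde B}(P\circ q,0)\subseteq Cl_B(P,0)$. On the other hand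 $\psi(f)=\varphi(f\circ\iota)$ is a character of $A_u(\widetilde B)$ that vanishes on $\widetilde X^*$, and $\psi(P\circ q)=\varphi(P)=s^2\notin Cl_B(P,0)$.
\end{proof}

\section{The constant $2$}\label{sec:two}

We return to the notation of Section~\ref{sec:quad}. The bound \eqref{eq:naive} depends on $\|G_k\|$, because a tail $G_kx$ need not lie in $B$. To remove this dependence we imitate the cancellation of heads in Section~\ref{sec:idea}. Suppose $x\in B$ has a \emph{twin} $x'\in B$ with almost the same head, almost the same value of $P$ on the tail, and a tail so far out that $b(G_kx,G_kx')\approx0$. Then $\frac12(x-x')$ lies in $B$, has almost no head, and $P$ takes on it approximately the value $\frac14\bigl(P(G_kx)+P(G_kx')\bigr)\approx\frac12P(G_kx)$. Lemma~\ref{lem:disk} then gives $|P(G_kx)|\le2N$ up to small errors. There is no reason for a twin to exist for every $x$ and $k$. A compactness argument provides one when $x$ has little mass in a long enough window of coordinates after $k$; a vector of bounded Hilbert norm has little mass in most windows; and Lemma~\ref{lem:tail}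 allows us to average over windows.

\begin{proof}[Proof of Theorem~\ref{thm:two}: the upper bound]
Let $N=N(P)$, fix $\eta\in(0,1)$, and let $k_0$ be as in Lemma~\ref{lem:disk}.

\emph{Step 1: the windows.} For $l\ge k$ let
\[
S_{k,l}=\{(F_kx,\,P(G_kx)):x\in B,\ |(F_l-F_k)x|\le\eta\}\subset F_kX\times\mathbb C,
\]
where $F_kX\times\mathbb C$ carries the norm $\max(|u|,|w|)$. These sets contain $(0,0)$, are bounded subsets of a finite-dimensional space, and decrease as $l$ increases, since $|(F_l-F_k)x|$ increases with $l$. Let $S_k=\bigcap_l\overline{S_{k,l}}$. The compact sets $\{y\in\overline{S_{k,l}}:\operatorname{dist}(y,S_k)\ge\eta\}$ decrease in $l$ and have empty intersection, so they are empty for large $l$; fix such an index $l(k)>k$. For every $l\ge k$ we have $S_k\subseteq\overline{S_{k,l}}$, and the distance to a set equals the distance to its closure. Hence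
\begin{equation}\label{eq:twin}
\text{every point of $S_{k,l(k)}$ is at distance less than $\eta$ from a point of $S_{k,l}$, for each $l\ge k$.}
\end{equation}
Define $k_0<k_1<k_2<\cdots$ by $k_{i+1}=l(k_i)$.

\emph{Step 2: a small window bounds the tail.} Let $x\in B$ and $k=k_i$, and suppose $|(F_{k_{i+1}}-F_{k_i})x|\le\eta$, so that $(F_kx,P(G_kx))\in S_{k,l(k)}$. Choose $m\ge k$ with $|G_mx|\le\eta$. Write $b(e_j,v)=\langle v,a_j\rangle$ with $a_j\in X$. Then
\[
|b(F_mu,G_lv)|\le\sum_{j\le m}|\langle u,e_j\rangle|\,|G_la_j|\,|v|\le|u||v|\Bigl(\sum_{j\le m}|G_la_j|^2\Bigr)^{1/2},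
\]
so we can choose $l\ge m$ with $|b(F_mu,G_lv)|\le\eta|u||v|$ for all $u,v$. By \eqref{eq:twin} there is a twin $x'\in B$ with
\[
|(F_l-F_k)x'|\le\eta,\qquad|F_kx-F_kx'|<\eta,\qquad|P(G_kx)-P(G_kx')|<\eta .
\]
Put $c=G_kx$ and $c'=G_kx'$. Since $k\le m\le l$, we have $c=F_mc+G_mx$ and $c'=(F_l-F_k)x'+G_lx'$. All of $|c|,|c'|,|x'|$ are at most $C$, so
\begin{align*}
|b(c,c')|&\le|b(F_mc,G_lx')|+|b(F_mc,(F_l-F_k)x')|+|b(G_mx,c')|\\
&\le\eta C^2+\beta C\eta+\beta\eta C=:C_1\eta .
\end{align*}
Moreover $c-c'\in\ker F_k\subseteq\ker F_{k_0}$, and $c-c'=(x-x')-F_k(x-x')$ gives $\|c-c'\|\le2+C\eta$. By Lemma~\ref{lem:disk}, $|P(c-c')|\le(N+\eta)(2+C\eta)^2$. From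
\[
2P(c)=P(c-c')+2b(c,c')+\bigl(P(c)-P(c')\bigr)
\]
we conclude
\[
|P(G_kx)|\le A_\eta:=\tfrac12(N+\eta)(2+C\eta)^2+\bigl(C_1+\tfrac12\bigr)\eta .
\]
The number $A_\eta$ does not depend on $x$ or $i$, and $A_\eta\to2N$ as $\eta\to0$.

\emph{Step 3: averaging over windows.} Let $\varphi\in M_0$, $K\ge1$ and $Q=\frac1K\sum_{i=0}^{K-1}P\circ G_{k_i}$. By Lemma~\ref{lem:tail}, $\varphi(P)=\varphi(Q)$. For $x\in B$ the vectors $(F_{k_{i+1}}-F_{k_i})x$ are orthogonal, with $\sum_i|(F_{k_{i+1}}-F_{k_i})x|^2\le|x|^2\le C^2$. So at most $C^2/\eta^2$ indices $i$ violate the hypothesis of Step 2, and for those $|P(G_{k_i}x)|\le\beta C^2$. Therefore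
\[
|\varphi(P)|\le\|Q\|_B\le A_\eta+\frac{\beta C^4}{\eta^2K}.
\]
Letting $K\to\infty$ and then $\eta\to0$ gives $|\varphi(P)|\le2N$.
\end{proof}

The constants $C$ and $\beta$ enter only through error terms that vanish in the limit, which is why the final bound does not depend on the distance from the Hilbert norm. For sharpness we go far from the Hilbert norm: when $r$ and $s$ are large, the Hilbert ball is a negligible part of $B$, and Lemma~\ref{lem:geom} gives tails of length about $s/\sqrt2$ over a vanishing head.

\begin{proof}[Proof of Theorem~\ref{thm:two}: sharpness]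
Take the space $X$ and the polynomial $P$ of Section~\ref{sec:space} with $r=s\ge1$. For $(\xi,h)\in B$, Lemma~\ref{lem:geom} with $\mu\le1$ gives $|P(\xi,h)|\le\bigl(1+s\sqrt{\frac12+\frac1\kappa+\frac{|\xi|+1}{2s}}\bigr)^2$. Along a weakly null net $\xi\to0$, so
\[
N(P)\le\Bigl(1+s\sqrt{\tfrac12+\tfrac1\kappa+\tfrac1{2s}}\Bigr)^2 .
\]
Proposition~\ref{prop:char} gives $\varphi\in M_0$ with $\varphi(P)=s^2$. If $|\varphi(P)|\le c\,N(P)$ held for all spaces isomorphic to $\ell_2$, all $P$ and all $\varphi\in M_0$, we would have
\[
c\ge\Bigl(\tfrac1s+\sqrt{\tfrac12+\tfrac1\kappa+\tfrac1{2s}}\Bigr)^{-2}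
\]
for all $s\ge1$ and $\kappa\ge2$. The right side tends to $2$ as $s,\kappa\to\infty$, so $c\ge2$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{CV}
\emph{Cluster values of analytic functions on a Banach space},
\texttt{http://mate.dm.uba.ar/\~{}slassall/clustervalues.pdf}.

\end{thebibliography}
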